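\title{Fixed-parameter extrapolation is discrete exactly for strong PV numbers}

\begin{abstract}
For $\lambda\in\mathbb C$ let $Q_\lambda$ be the smallest subset of $\mathbb C$ that contains $0$ and $1$ and is closed under $(a,b)\mapsto\lambda a+(1-\lambda)b$. We prove the conjecture that $Q_\lambda$ is discrete if and only if $\lambda$ is a strong PV number, that is, an algebraic integer whose Galois conjugates other than $\lambda$ and $\overline\lambda$ all lie in the interval $(0,1)$. More precisely, for $\lambda\notin[0,1]$ the set $Q_\lambda$ is a Delone set with minimal distance $1$ when $\lambda$ is a strong PV number, and it is dense otherwise, in $\mathbb R$ or in $\mathbb C$ according to whether $\lambda$ is real. For algebraic integers $\lambda\ne0,1$ we describe $Q_\lambda$ exactly, by inequalities on the conjugates in $(0,1)$ and congruences modulo $\lambda$ and $1-\lambda$. The proof identifies $Q_\lambda$ with the set of values at $\lambda$ of the constants $0,1$ and of the integer polynomials that map $(0,1)$ into itself, and it constructs such polynomials by uniform approximation with integer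 coefficients.
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix $\lambda\in\mathbb C$ and consider the binary operation
\[
a\star b=\lambda a+(1-\lambda)b=b+\lambda(a-b)
\]
on $\mathbb C$, called \emph{fixed-parameter extrapolation} with parameter $\lambda$. The map $z\mapsto b+z(a-b)$ sends $0,1,\lambda$ to $b,a,a\star b$, so $a\star b$ stands to the pair $(b,a)$ as $\lambda$ stands to the pair $(0,1)$. For $\lambda\in(0,1)$ it is a point between $a$ and $b$; for real $\lambda\notin[0,1]$ it is a point of the same line beyond them; for nonreal $\lambda$ it is the apex of a triangle of fixed shape erected on the segment from $b$ to $a$. Let $Q_\lambda$ be the smallest subset of $\mathbb C$ that contains $0$ and $1$ and is closed under $\star$. The operation commutes with the maps $z\mapsto pz+p'$, so the set generated by any two distinct points is a similar copy of $Q_\lambda$, and nothing is lost in starting from $\{0,1\}$.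

A set $E\subseteq\mathbb C$ is \emph{discrete} if it has no accumulation point in $\mathbb C$, that is, if every bounded region contains only finitely many points of $E$. Let $\mathcal D$ be the set of all $\lambda$ for which $Q_\lambda$ is discrete. The problem is to determine $\mathcal D$.

For $\lambda=\frac12$ the operation takes midpoints, and $Q_{1/2}$ contains every dyadic rational in $[0,1]$. For $\lambda=2$ it reflects $b$ in $a$, and $Q_2=\mathbb Z$, because $n\pm1=2n-(n\mp1)$. Since $a\star0=\lambda a$ and $0\star b=(1-\lambda)b$, all powers $\lambda^n$ and $(1-\lambda)^n$ lie in $Q_\lambda$, so $Q_\lambda$ accumulates at $0$ whenever $0<|\lambda|<1$ or $0<|1-\lambda|<1$. Outside these two discs the size of $\lambda$ does not decide the question. We shall see that $Q_\lambda$ is dense in $\mathbb R$ for $\lambda=1+\sqrt2\approx2.414$ and for $\lambda=\frac52$, but discrete for $\lambda=\frac{3+\sqrt5}2\approx2.618$. What decides is the arithmetic of $\lambda$.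

A number $\lambda\in\mathbb C$ is a \emph{strong PV number} (sPV) if it is an algebraic integer and every Galois conjugate of $\lambda$ other than $\lambda$ and $\overline\lambda$ is real and lies in the open interval $(0,1)$. Rational integers and imaginary quadratic integers are sPV, since they have no further conjugates, and so is $\frac{3+\sqrt5}2$, whose conjugate is $\frac{3-\sqrt5}2\approx0.382$. The number $1+\sqrt2$ is not, since $1-\sqrt2<0$.

It is known that $\mathcal D$ is closed and discrete in $\mathbb C$, that it contains only algebraic integers, and that it contains every strong PV number. No other elements of $\mathcal D$ were known, and Conjecture~2.1 of \cite{openproblems} states that there are none. We prove this conjecture. The proof does not use the facts just quoted; what we need of them is proved below.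

\begin{theorem}\label{thm:main}
The set $Q_\lambda$ is discrete if and only if $\lambda$ is a strong PV number.
\end{theorem}

The alternative is in fact much sharper. For $\tau\in\mathbb C$ put $F_\tau=\mathbb R$ if $\tau$ is real and $F_\tau=\mathbb C$ otherwise; then $Q_\lambda\subset F_\lambda$. A set $E\subseteq F_\lambda$ is \emph{uniformly discrete} if the distances between its distinct points have a positive lower bound, \emph{relatively dense} in $F_\lambda$ if for some $R$ every point of $F_\lambda$ is within $R$ of a point of $E$, and a \emph{Delone set} in $F_\lambda$ if it is both.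

\begin{theorem}\label{thm:tri}
\begin{enumerate}
\item[(a)] If $\lambda\in\{0,1\}$, then $Q_\lambda=\{0,1\}$. If $\lambda\in(0,1)$, then $Q_\lambda$ is a dense subset of $[0,1]$.
\item[(b)] If $\lambda\notin[0,1]$ is not sPV, then $Q_\lambda$ is dense in $F_\lambda$.
\item[(c)] If $\lambda\notin[0,1]$ is sPV, then $Q_\lambda$ is a Delone set in $F_\lambda$, its minimal distance is exactly $1$, and $Q_\lambda-Q_\lambda$ is uniformly discrete.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:tri}]
The numbers $0$ and $1$ are sPV, and $Q_0=Q_1=\{0,1\}$ is discrete. For $\lambda\in(0,1)$ the set $Q_\lambda$ is not discrete by (a), and $\lambda$ is not sPV: otherwise all roots of its minimal polynomial would lie in $(0,1)$, and their product would be an integer in $(0,1)$. For $\lambda\notin[0,1]$ use (b) and (c).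
\end{proof}

The proof of Theorem~\ref{thm:tri} runs as follows. Section~\ref{sec:invariants} finds three conditions that the points of $Q_\lambda$ satisfy when $\lambda$ is an algebraic integer, explains how they suggest Theorem~\ref{thm:main}, and states our third result, Theorem~\ref{thm:descr}: these conditions describe $Q_\lambda$ exactly. Section~\ref{sec:polys} replaces the recursive definition of $Q_\lambda$ by an explicit one, in terms of integer polynomials that map $(0,1)$ into itself; part (a) follows. Section~\ref{sec:approx} approximates continuous functions by integer polynomials, and Section~\ref{sec:descr} uses this to prove Theorem~\ref{thm:descr}. For algebraic integers, parts (b) and (c) then become statements about the distribution of conjugates, proved in Section~\ref{sec:integers}. Section~\ref{sec:nonintegers} proves (b) for the remaining $\lambda$.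

Throughout, $I=[0,1]$, the norm $\|\cdot\|$ is the supremum norm on $I$, and $w(x)=x(1-x)$, so that $\|w\|=\frac14$.

\section{Conjugates and congruences}\label{sec:invariants}

Let $\lambda$ be an algebraic integer of degree $d$, let $m\in\mathbb Z[x]$ be its monic minimal polynomial, and let $S$ be the set of roots of $m$ in $(0,1)$. The $d$ roots of $m$ are distinct; they are the Galois conjugates of $\lambda$. We use two textbook facts.
\begin{enumerate}
\item[(F1)] For $g\in\mathbb Z[x]$ and any root $\tau$ of $m$, we have $g(\tau)=0$ if and only if $g\in m\mathbb Z[x]$. Hence $\mathbb Z[\lambda]$ is a free abelian group with basis $1,\lambda,\dots,\lambda^{d-1}$, and for $\alpha=g(\lambda)$ the number $\alpha^{(\tau)}:=g(\tau)$ is well defined. The map $\alpha\mapsto\alpha^{(\tau)}$ is an injective ring homomorphism $\mathbb Z[\lambda]\to\mathbb C$; moreover $\alpha^{(\lambda)}=\alpha$ and $\alpha^{(\overline\tau)}=\overline{\alpha^{(\tau)}}$.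
\item[(F2)] For $\alpha\in\mathbb Z[\lambda]$ the norm $N(\alpha)=\prod_\tau\alpha^{(\tau)}$, taken over all roots $\tau$ of $m$, is a rational integer, and it is nonzero if $\alpha\neq0$.
\end{enumerate}

\begin{lemma}\label{lem:invariants}
Let $\lambda$ be an algebraic integer. Every $\alpha\in Q_\lambda$ lies in $\{0,1\}+\lambda\mathbb Z[\lambda]$ and in $\{0,1\}+(1-\lambda)\mathbb Z[\lambda]$, and satisfies $\alpha^{(\tau)}\in[0,1]$ for all $\tau\in S$. If $\alpha\ne0,1$, then $\alpha^{(\tau)}\in(0,1)$ for all $\tau\in S$.
\end{lemma}

\begin{proof}
Let $Y$ be the set of $\alpha\in\mathbb Z[\lambda]$ with the first three properties. It contains $0$ and $1$. For $a,b\in Y$,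
\[
a\star b=b+\lambda(a-b)=a+(1-\lambda)(b-a),
\]
so $a\star b$ is congruent to $b$ modulo $\lambda$ and to $a$ modulo $1-\lambda$; and $(a\star b)^{(\tau)}=\tau a^{(\tau)}+(1-\tau)b^{(\tau)}$ is a convex combination of two points of $[0,1]$ when $\tau\in S$. So $Y$ is closed under $\star$ and contains $Q_\lambda$. The last claim holds because $\alpha\mapsto\alpha^{(\tau)}$ is injective and fixes $0$ and $1$.
\end{proof}

The lemma shows where the definition of a strong PV number comes from. Let $\lambda\notin[0,1]$, and put $r=\dim_{\mathbb R}F_\lambda$ and $s=|S|$. The map $\alpha\mapsto(\alpha,(\alpha^{(\tau)})_{\tau\in S})$ embeds $\mathbb Z[\lambda]$, a group of rank $d$, in the space $F_\lambda\times\mathbb R^S$ of dimension $r+s$, and it sends $Q_\lambda$ into the strip $F_\lambda\times[0,1]^S$. The number $r+s$ counts the roots of $m$ in $\{\lambda,\overline\lambda\}\cup S$, so $r+s\le d$, with equality exactly when $\lambda$ is sPV. In the case of equality the image is a lattice, a bounded piece of the strip holds finitely many lattice points, and $Q_\lambda$ is discrete. If $r+s<d$, a group of rank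 $d$ has too little room to be discrete, and one expects the points in the strip to accumulate. This expectation says something about $Q_\lambda$ only if $Q_\lambda$ fills the strip, that is, if the remaining conjugates impose no hidden constraint. The following theorem says that they do not.

\begin{theorem}\label{thm:descr}
Let $\lambda\neq0,1$ be an algebraic integer. Then $Q_\lambda=\{0,1\}\cup X_\lambda$, where $X_\lambda$ is the set of all $\alpha\in\mathbb Z[\lambda]$ such that
\begin{enumerate}
\item[(i)] $\alpha^{(\tau)}\in(0,1)$ for every $\tau\in S$;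
\item[(ii)] $\alpha\in\{0,1\}+\lambda\mathbb Z[\lambda]$;
\item[(iii)] $\alpha\in\{0,1\}+(1-\lambda)\mathbb Z[\lambda]$.
\end{enumerate}
\end{theorem}

Lemma~\ref{lem:invariants} gives the inclusion $Q_\lambda\subseteq\{0,1\}\cup X_\lambda$; the reverse inclusion is proved in Section~\ref{sec:descr}. If $S\ne\emptyset$, then $0$ and $1$ violate (i), so $Q_\lambda\setminus\{0,1\}=X_\lambda$; for an sPV number $\lambda\notin[0,1]$ this describes $Q_\lambda\setminus\{0,1\}$ by the window $(0,1)^S$ and two congruence conditions. If $S=\emptyset$, then (i) is void and $0,1$ satisfy (ii) and (iii), so $Q_\lambda=X_\lambda$.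

\begin{example}\label{ex:descr}
We apply Theorem~\ref{thm:descr}.

For $\lambda=3$, condition (iii) is a void condition modulo $2$, and $Q_3=\{n\in\mathbb Z:n\not\equiv2\pmod 3\}$.

For $\lambda=i$, condition (ii) is void because $i$ is a unit. Modulo $1-i$ we have $i\equiv1$ and $2=(1-i)(1+i)\equiv0$, so (iii) is void too, and $Q_i=\mathbb Z[i]$.

For $\lambda=1+\sqrt2$ we have $S=\emptyset$, $\lambda(\lambda-2)=1$ and $1-\lambda=-\sqrt2$. Every $a+b\sqrt2$ is congruent to $0$ or $1$ modulo $\sqrt2$. So $Q_\lambda=\mathbb Z[\sqrt2]$, which is dense in $\mathbb R$.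

For $\lambda=\frac{3+\sqrt5}2$ we have $m=x^2-3x+1$ and $S=\{\tau\}$ with $\tau=\frac{3-\sqrt5}2$. Both congruences are void, since $\lambda(3-\lambda)=1$ and $(1-\lambda)(2-\lambda)=1$. For integers $a,b$ the condition $0<a+b\tau<1$ holds exactly when $b\ne0$ and $a=-\lfloor b\tau\rfloor$. Hence
\[
Q_\lambda=\{1\}\cup\{b\lambda-\lfloor b\tau\rfloor:b\in\mathbb Z\}.
\]
Consecutive values of $b$ give gaps of length $\lambda$ or $\lambda-1$, and the point $1$ splits the gap between $0$ and $\lambda$. See Figure~\ref{fig:strip}.
\end{example}

\begin{figure}[ht]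
\centering
\begin{tikzpicture}[scale=0.8]
\clip (-7,-1.7) rectangle (8,2.7);
\fill[gray!20] (-7,0) rectangle (8,1);
\draw[->] (-7,0) -- (7.9,0);
\draw[->] (0,-1.7) -- (0,2.6);
\node at (7.7,-0.35) {$\alpha$};
\node at (-0.55,2.35) {$\alpha^{(\tau)}$};
\foreach \m in {-4,...,4}
  \foreach \n in {-4,...,4}
    \fill[gray] ({\m+2.618*\n},{\m+0.382*\n}) circle (1.4pt);
\foreach \p/\q in {-5.854/0.854,-4.236/0.236,-1.618/0.618,0/0,1/1,2.618/0.382,5.236/0.764,6.854/0.146}
  {\draw (\p,\q) -- (\p,-0.2); \fill (\p,\q) circle (2.4pt);}
\end{tikzpicture}
\caption{The set $Q_\lambda$ for $\lambda=\frac{3+\sqrt5}2$, whose conjugate is $\tau=\frac{3-\sqrt5}2$. The dots are the points $(\alpha,\alpha^{(\tau)})=(a+b\lambda,a+b\tau)$ with $a,b\in\mathbb Z$. The black dots are those in the strip $0\le\alpha^{(\tau)}\le1$, and $Q_\lambda$ is their projection to the horizontal axis.}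
\label{fig:strip}
\end{figure}

\section{The polynomials generated by the operation}\label{sec:polys}

The definition of $Q_\lambda$ offers no test for membership. To find one, we treat the parameter as an indeterminate. Let $\mathcal Q\subset\mathbb Z[x]$ be the smallest set of polynomials that contains $0$ and $1$ and is closed under $(f,g)\mapsto xf+(1-x)g$. Then
\begin{equation}\label{eq:eval}
Q_\lambda=\{f(\lambda):f\in\mathcal Q\}\qquad\text{for every }\lambda\in\mathbb C .
\end{equation}
Indeed, the right side contains $0,1$ and is closed under $\star$, so it contains $Q_\lambda$; and the set of $f\in\mathbb Z[x]$ with $f(\lambda)\in Q_\lambda$ contains $0,1$ and is closed under the polynomial operation, so it contains $\mathcal Q$. At a point $t\in(0,1)$ the polynomial operation takes convex combinations, which confines the values of $f\in\mathcal Q$ to $[0,1]$. This is the only restriction.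

\begin{proposition}\label{prop:Q}
$\mathcal Q=\{0,1\}\cup\{f\in\mathbb Z[x]:0<f<1\text{ on }(0,1)\}$.
\end{proposition}

The proof uses the polynomials $x^k(1-x)^{n-k}$, $0\le k\le n$. Expanding $x^j=x^j(x+(1-x))^{n-j}$ gives
\begin{equation}\label{eq:basis}
x^j=\sum_{k=j}^n\binom{n-j}{k-j}x^k(1-x)^{n-k}\qquad(0\le j\le n).
\end{equation}
So these $n+1$ polynomials span the real polynomials of degree at most $n$ and form a basis. We call the coordinates $(c_0,\dots,c_n)$ of $f$ in this basis its \emph{coordinates of level $n$}. By \eqref{eq:basis} they are integers when $f\in\mathbb Z[x]$, and the constant $1$ has the coordinates $\binom nk$.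

For a word $s\in\{0,1\}^n$ let $|s|$ be its number of ones, and for $A\subseteq\{0,1\}^n$ let $f_A=\sum_{s\in A}x^{|s|}(1-x)^{n-|s|}$. For $t\in I$, the value $f_A(t)$ is the probability that $n$ tosses of a coin with bias $t$ produce a word in $A$. Conditioning on the first toss is the operation that defines $\mathcal Q$.

\begin{lemma}\label{lem:words}
We have $f_A\in\mathcal Q$ for every $A\subseteq\{0,1\}^n$. Hence $\mathcal Q$ contains every polynomial whose coordinates of some level $n$ are integers with $0\le c_k\le\binom nk$.
\end{lemma}

\begin{proof}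
We use induction on $n$. For $n=0$, $f_A\in\{0,1\}$. For $n\ge1$ put $A_b=\{s'\in\{0,1\}^{n-1}:bs'\in A\}$ for $b=0,1$; then $f_A=xf_{A_1}+(1-x)f_{A_0}$. For the second claim choose $A$ with exactly $c_k$ words having $k$ ones, for each $k$.
\end{proof}

The level may have to exceed the degree. The polynomial $f=1-3w$ satisfies $\frac14\le f<1$ on $(0,1)$. At level $2$ its coordinates are $(1,2,1)-3(0,1,0)=(1,-1,1)$, and Lemma~\ref{lem:words} does not apply. At level $3$ they are $(1,3,3,1)-3(0,1,1,0)=(1,0,0,1)$, so $f=(1-x)^3+x^3\in\mathcal Q$. Raising the level always works, because the normalized coordinates approach the values of the polynomial.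

\begin{lemma}[Bernstein]\label{lem:bernstein}
If $u\in\mathbb R[x]$ and $u>0$ on $I$, then for all large $n$ the coordinates of $u$ of level $n$ are positive.
\end{lemma}

\begin{proof}
Let $u=\sum_ju_jx^j$ and $n\ge\max(1,2\deg u)$, and write the coordinates of $u$ as $b_k\binom nk$. We have $\binom{n-j}{k-j}/\binom nk=\prod_{i<j}\frac{k-i}{n-i}$ for $k\ge j$, and the product vanishes for $k<j$. So \eqref{eq:basis} gives $b_k=\sum_ju_j\prod_{i<j}\frac{k-i}{n-i}$. For $i<j\le n/2$ the numbers $\frac{k-i}{n-i}$ and $\frac kn$ lie in $[-1,1]$ and differ by $\frac{i(n-k)}{n(n-i)}\le\frac{2i}n$. For numbers in $[-1,1]$, replacing the factors one at a time gives $|\prod y_i-\prod y_i'|\le\sum|y_i-y_i'|$. Therefore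
\[
\Bigl|b_k-u\Bigl(\frac kn\Bigr)\Bigr|\le\sum_j|u_j|\sum_{i<j}\frac{2i}n\le\frac1n\sum_j|u_j|j^2
\]
for all $k$, and the right side is less than $\min_Iu$ for large $n$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Q}]
Let $\mathcal R$ be the right side. To prove $\mathcal Q\subseteq\mathcal R$ we show that $\mathcal R$ is closed under the operation. Let $f,g\in\mathcal R$ and $h=xf+(1-x)g$. For $t\in(0,1)$ we have $h(t)\in[0,1]$. If $h(t)=0$ for some such $t$, then $f(t)=g(t)=0$, which forces $f=g=0$ and $h=0$. If $h(t)=1$ for some such $t$, then $f(t)=g(t)=1$, so $f=g=1$ and $h=1$. Otherwise $0<h<1$ on $(0,1)$.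

Conversely, let $f\in\mathbb Z[x]$ with $0<f<1$ on $(0,1)$, and let $c_k\in\mathbb Z$ be its coordinates of level $n\ge\deg f$. Lemma~\ref{lem:bernstein} does not apply to $f$ itself, which may vanish at $0$ or $1$. Write $f=x^a(1-x)^bu$ with $u(0),u(1)\ne0$. Then $u>0$ on $(0,1)$, hence on $I$ by continuity, and for large $n$ the coordinates of $u$ of level $n-a-b$ are positive. Multiplication by $x^a(1-x)^b$ sends basis polynomials of level $n-a-b$ to basis polynomials of level $n$, so $c_k\ge0$ for all $k$. The polynomial $1-f$ satisfies the same hypothesis as $f$ and has the coordinates $\binom nk-c_k$, so $c_k\le\binom nk$ for large $n$. By Lemma~\ref{lem:words}, $f\in\mathcal Q$.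
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tri}(a)]
For $\lambda\in\{0,1\}$ the point $a\star b$ is $b$ or $a$, so $Q_\lambda=\{0,1\}$. Let $\lambda\in(0,1)$. Then $[0,1]$ is closed under $\star$, so $Q_\lambda\subseteq[0,1]$. By Lemma~\ref{lem:words}, $Q_\lambda$ contains every sum of a subfamily of the $2^n$ positive numbers $\lambda^{|s|}(1-\lambda)^{n-|s|}$, $s\in\{0,1\}^n$. Their total is $1$, and each is at most $\rho^n$ with $\rho=\max(\lambda,1-\lambda)<1$. Adding them one at a time gives points of $Q_\lambda$ that climb from $0$ to $1$ in steps of at most $\rho^n$.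
\end{proof}

By \eqref{eq:eval} and Proposition~\ref{prop:Q}, to show $\alpha\in Q_\lambda$ we must find an integer polynomial that has the value $\alpha$ at $\lambda$ and maps $(0,1)$ into $(0,1)$. In the smallest interesting case this can be done by hand.

\begin{example}\label{ex:golden}
Let $\phi=\frac{1+\sqrt5}2$, with $m=x^2-x-1$ and conjugate $\frac{1-\sqrt5}2<0$. We claim that $Q_\phi=\mathbb Z[\phi]$, a dense subset of $\mathbb R$. Let $\alpha=a+b\phi\ne0$ with $a,b\in\mathbb Z$. The obvious polynomial $a+bx$ need not map $(0,1)$ into itself: its values may be too large or of the wrong sign. But $w(\phi)=\phi-\phi^2=-1$, while $0<w\le\frac14$ on $(0,1)$. Choose $N$ with $(|a|+|b|)4^{-N}<1$ and exponents $i,j\ge N$ with $(-1)^i|a|=a$ and $(-1)^j|b|=b$. Then $f=|a|w^i+|b|xw^j$ satisfies $f(\phi)=\alpha$ and $0<f<1$ on $(0,1)$, so $\alpha\in Q_\phi$.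
\end{example}

The example uses two things: a polynomial may be changed modulo $m$ without changing its value at $\lambda$, and powers of $w$ are small on $I$. In general $w(\lambda)$ is not $\pm1$, and the values at the points of $S$ cannot be changed modulo $m$. We then need a systematic way to prescribe the shape of an integer polynomial on $I$.

\section{Approximation by integer polynomials}\label{sec:approx}

An integer polynomial takes integer values at $0$ and $1$, so the Weierstrass theorem fails for $\mathbb Z[x]$ on $I$. Rounding the coefficients of a real polynomial is also useless as it stands, since the error grows with the degree. The remedy is to round in a basis whose elements decay geometrically.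

\begin{lemma}[Rounding]\label{lem:round}
Let $K\subset\mathbb C$ be compact and nonempty, let $q\in\mathbb Z[x]$ be monic of degree $D\ge1$ with $\theta:=\max_K|q|<1$, and let $C=\sum_{i<D}\max_{K}|x^i|$. For every $u\in\mathbb R[x]$ there is $v\in\mathbb Z[x]$ such that, for all $M\ge0$,
\[
|q^Mu-q^Mv|\le\frac{C\theta^M}{1-\theta}\quad\text{on }K .
\]
\end{lemma}

\begin{proof}
The family $x^iq^j$ with $0\le i<D$, $j\ge0$, contains exactly one monic polynomial of each degree, so it is a basis of $\mathbb R[x]$. Write $u=\sum a_{ij}x^iq^j$, a finite sum with $a_{ij}\in\mathbb R$, and put $v=\sum\lfloor a_{ij}\rfloor x^iq^j\in\mathbb Z[x]$. On $K$ we have $|u-v|\le\sum_{j\ge0}C\theta^j=C/(1-\theta)$ and $|q^M|\le\theta^M$.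
\end{proof}

The rounding error is bounded independently of $\deg u$, and the factor $q^M$ makes it small. The price is that we approximate only by multiples of $q$, and these vanish at the zeros of $q$. On $I$ this is the only obstruction.

\begin{lemma}\label{lem:approx}
Let $q\in\mathbb Z[x]$ be monic of degree $D\ge1$ with $\|q\|<1$, and let $\varphi:I\to\mathbb R$ be continuous and vanish at all zeros of $q$ in $I$. For every $\eta>0$ there is $p\in q\mathbb Z[x]$ with $\|p-\varphi\|<\eta$.
\end{lemma}

\begin{proof}
For $K=I$ the constant of Lemma~\ref{lem:round} is $C=D$. Choose $M\ge1$ with $D\|q\|^M/(1-\|q\|)<\eta/3$. We want to approximate $\varphi/q^M$ by a real polynomial, but this quotient may be unbounded near the zeros of $q$. So we first replace $\varphi$ by $\varphi_1=\operatorname{sgn}(\varphi)\max(|\varphi|-\eta/4,0)$. This function is continuous, $\|\varphi-\varphi_1\|\le\eta/4$, and $\varphi_1=0$ on the relatively open set $\{|\varphi|<\eta/4\}$, which contains the zeros of $q$ in $I$. Thus $\varphi_1/q^M$, set equal to $0$ at these zeros, is continuous on $I$. By the Weierstrass theorem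 there is $u\in\mathbb R[x]$ with $\|u-\varphi_1/q^M\|<\eta/3$, and then $\|q^Mu-\varphi_1\|<\eta/3$ because $\|q\|<1$. Take $v$ from Lemma~\ref{lem:round} and put $p=q^Mv\in q\mathbb Z[x]$. Then $\|p-\varphi\|<\frac\eta3+\frac\eta3+\frac\eta4<\eta$.
\end{proof}

Any $q$ as in the lemma vanishes at $0$ and $1$, since $q(0)$ and $q(1)$ are integers of absolute value less than $1$. So the hypothesis on $\varphi$ always includes $\varphi(0)=\varphi(1)=0$.

\section{Proof of Theorem~\ref{thm:descr}}\label{sec:descr}

Let $\alpha\in X_\lambda$, and choose $\varepsilon_0,\varepsilon_1\in\{0,1\}$ with $\alpha-\varepsilon_0\in\lambda\mathbb Z[\lambda]$ and $\alpha-\varepsilon_1\in(1-\lambda)\mathbb Z[\lambda]$. We must find $f\in\mathbb Z[x]$ with $f(\lambda)=\alpha$ and $0<f<1$ on $(0,1)$. Such an $f$ has values in $\{0,1\}$ at the endpoints, so its graph touches the boundary of the permitted region there. A uniform approximation of $f$, however good, could leave the region near the endpoints. We therefore fix the endpoint values first, write $f=e+wc$ with $e$ linear, and approximate $c$, for which there is room on all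 of $I$.

\medskip\noindent\emph{Step 1: values at the endpoints.} Since $\lambda\ne0,1$ and $m$ is irreducible, $m(0)\ne0$ and $m(1)\neq0$. For $a,b\in\mathbb Z$ the polynomial $m\cdot(a+(b-a)x)$ vanishes at $\lambda$ and has the values $am(0)$ at $0$ and $bm(1)$ at $1$. Adding it to a polynomial shifts the values at $0$ and $1$ independently, by arbitrary multiples of $m(0)$ and $m(1)$.

Write $\alpha=g(\lambda)$ with $g\in\mathbb Z[x]$. By (ii) there is $h\in\mathbb Z[x]$ such that $g-\varepsilon_0-xh$ vanishes at $\lambda$, so it lies in $m\mathbb Z[x]$ by (F1), and $g(0)\equiv\varepsilon_0\pmod{m(0)}$. In the same way (iii) gives $g-\varepsilon_1-(1-x)h'\in m\mathbb Z[x]$ and $g(1)\equiv\varepsilon_1\pmod{m(1)}$. After a shift we may assume $g(0)=\varepsilon_0$ and $g(1)=\varepsilon_1$. Put $e=\varepsilon_0(1-x)+\varepsilon_1x$. Then $g-e$ vanishes at $0$ and $1$, so division by the monic polynomial $x(x-1)$ gives $g=e+wc_0$ with $c_0\in\mathbb Z[x]$. A shift applied to $c_0$ changes $g$ by a multiple of $wm$, which preserves $g(0)$, $g(1)$ and $g(\lambda)$. As $m(0),m(1)\ne0$, we may thus assume for $k\in\{0,1\}$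 that
\begin{equation}\label{eq:ends}
c_0(k)\ge1\ \text{ if }\varepsilon_k=0,\qquad c_0(k)\le-1\ \text{ if }\varepsilon_k=1 .
\end{equation}

\medskip\noindent\emph{Step 2: the band for $c$.} On $(0,1)$ define
\[
L=-\frac ew=-\frac{\varepsilon_0}x-\frac{\varepsilon_1}{1-x},\qquad
U=\frac{1-e}w=\frac{1-\varepsilon_0}x+\frac{1-\varepsilon_1}{1-x}.
\]
Since $w>0$ on $(0,1)$, for every $t\in(0,1)$ and $y\in\mathbb R$,
\begin{equation}\label{eq:band}
0<e(t)+w(t)y<1\iff L(t)<y<U(t).
\end{equation}
We have $L\le0\le U$ and $U-L=1/w>0$. Both functions extend continuously to $I$ with values in $[-\infty,\infty]$, and the formulas show what happens at an endpoint $k\in\{0,1\}$: if $\varepsilon_k=0$, then $L(k)\in\{-1,0\}$ and $U(k)=+\infty$; if $\varepsilon_k=1$, then $L(k)=-\infty$ and $U(k)\in\{0,1\}$. So $L<U$ on $I$, and \eqref{eq:ends} gives $L<c_0<U$ at $0$ and $1$. For $\tau\in S$ we have $e(\tau)+w(\tau)c_0(\tau)=g(\tau)=\alpha^{(\tau)}\in(0,1)$ by (i), so $L(\tau)<c_0(\tau)<U(\tau)$ by \eqref{eq:band}. Thus $c_0$ lies strictly inside the band at every point of the finite set $P=\{0,1\}\cup S$. These are the points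 at which the corrections of Step~4 will vanish.

\medskip\noindent\emph{Step 3: a continuous target.} Choose a real number $B>\|c_0\|$ and put $L'=\max(L,-B)$ and $U'=\min(U,B)$. These are continuous real functions on $I$. Each of $L,-B$ is smaller than each of $U,B$, so $L'<U'$ on $I$; and $L'<c_0<U'$ on $P$. Let $\kappa:I\to(0,1)$ be the piecewise linear function, with breakpoints in $P$, that equals $(c_0-L')/(U'-L')$ at the points of $P$, and put $\psi=L'+\kappa\,(U'-L')$. Then $\psi$ is continuous, $\psi=c_0$ on $P$, and $L'<\psi<U'$ on $I$. By compactness there is $\eta>0$ with $L'+\eta\le\psi\le U'-\eta$ on $I$.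

\medskip\noindent\emph{Step 4: correction by a multiple of $m$.} Let $q=m\cdot(x(x-1))^N$ with $N\ge1$ so large that $\|m\|4^{-N}<1$. Then $q\in\mathbb Z[x]$ is monic, because $m$ is; $\|q\|<1$; and the zero set of $q$ in $I$ is $P$. The function $\psi-c_0$ vanishes on $P$, so Lemma~\ref{lem:approx} gives $p\in q\mathbb Z[x]$ with $\|p-(\psi-c_0)\|<\eta$. Put $c=c_0+p$ and $f=e+wc\in\mathbb Z[x]$. Then $\|c-\psi\|<\eta$, so $L\le L'<c<U'\le U$, and $0<f<1$ on $(0,1)$ by \eqref{eq:band}. By Proposition~\ref{prop:Q}, $f\in\mathcal Q$. Since $m$ divides $p$, we have $f(\lambda)=e(\lambda)+w(\lambda)c_0(\lambda)=g(\lambda)=\alpha$. Hence $\alpha\in Q_\lambda$, and with Lemma~\ref{lem:invariants} the theorem is proved. \qed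

\medskip
The roots of $m$ outside $I$ played no part in the argument: they are not zeros of $q$ in $I$, so Lemma~\ref{lem:approx} does not see them. This is why they impose no constraint on $Q_\lambda$.

\section{Algebraic integers}\label{sec:integers}

Let $\lambda\notin[0,1]$ be an algebraic integer and let $J=\lambda(1-\lambda)\mathbb Z[\lambda]$, a nonzero ideal of $\mathbb Z[\lambda]$. Elements of $J$ satisfy (ii) and (iii) with residue $0$, so Theorem~\ref{thm:descr} gives
\begin{equation}\label{eq:J}
\alpha\in J\ \text{ and }\ \alpha^{(\tau)}\in(0,1)\text{ for all }\tau\in S\quad\Longrightarrow\quad\alpha\in Q_\lambda .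
\end{equation}
It remains to see how freely several conjugates of an element of $J$ can be prescribed at once.

\subsection*{Density of partial embeddings}

A subgroup of rank $2$ in $\mathbb R$ is dense. In higher dimension a count of ranks shows only that a subgroup is not discrete, which is weaker: $\mathbb Z[\sqrt2]\times\mathbb Z$ has rank $3$ and is not dense in $\mathbb R^2$. Multiplication by $\lambda$ excludes such behavior. We recall the structure theorem for closed subgroups. \emph{A closed subgroup $H$ of a finite-dimensional real vector space $A$ has the form $H=V+\mathbb Zv_1+\dots+\mathbb Zv_k$, where $V$ is a linear subspace and the images of $v_1,\dots,v_k$ in $A/V$ are linearly independent over $\mathbb R$.} In particular $H/V$ is free abelian of rank $k\le\dim A/V$, and $V$ contains every linear subspace $W\subseteq H$, since the image of $W$ in $A/V$ is a countable linear subspace.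

\begin{lemma}\label{lem:dense}
Let $\lambda$ be an algebraic integer of degree $d$. Let $T\ne\emptyset$ be a set of roots of $m$ that contains at most one root of each pair of complex conjugate roots, and suppose that $T\cup\overline T$ is not the set of all roots of $m$. Let $A=\prod_{\tau\in T}F_\tau$ and $\iota(\alpha)=(\alpha^{(\tau)})_{\tau\in T}$. Then $\iota(J')$ is dense in $A$ for every nonzero ideal $J'$ of $\mathbb Z[\lambda]$.
\end{lemma}

\begin{proof}
The space $A$ is a real algebra under coordinatewise multiplication, $\iota$ is a ring homomorphism, and $\dim_{\mathbb R}A=|T\cup\overline T|\le d-1$. Let $H$ be the closure of $\iota(J')$ and let $V$ be as in the structure theorem.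

We first show that $V$ is an ideal of $A$. Multiplication by $\iota(\lambda)$ is continuous and maps $\iota(J')$ into itself, so it maps $H$ into $H$. Thus $\iota(\lambda)V$ is a linear subspace of $H$, and $\iota(\lambda)V\subseteq V$. It follows that $V$ is stable under multiplication by the image of the map $\mathbb R[x]\to A$, $G\mapsto(G(\tau))_{\tau\in T}$. A real polynomial vanishes on $T$ if and only if it vanishes on $T\cup\overline T$, so the kernel is generated by $\prod_{\tau\in T\cup\overline T}(x-\tau)$, which has degree $\dim A$. The image therefore has dimension $\dim A$, the map is onto, and $V$ is an ideal.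

An ideal of $A$ is a product of some of the factors. Indeed, if $v\in V$ has $v_\tau\ne0$, then multiplying $v$ by the element with coordinate $z/v_\tau$ at $\tau$ and $0$ elsewhere shows that $V$ contains the whole factor $F_\tau$. Suppose $V\ne A$. Then there is $\tau\in T$ with $v_\tau=0$ for all $v\in V$. A nonzero $\alpha\in J'$ has $\alpha^{(\tau)}\neq0$, so $\iota(\alpha)\notin V$, and the homomorphism $J'\to H/V$ is injective. But $J'$ has rank $d$, since it contains $\beta\mathbb Z[\lambda]$ for any nonzero $\beta\in J'$, while $H/V$ has rank at most $\dim A\le d-1$. This is a contradiction, so $V=A$ and $H=A$.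
\end{proof}

The hypothesis that $T\cup\overline T$ misses a root is used only in the bound $\dim A\le d-1$. Without it the lemma fails: $\iota(J')$ is then a lattice in $A$, as in the proof of part (c) below.

\subsection*{Proof of Theorem~\ref{thm:tri}(b) for algebraic integers}

Let $\lambda\notin[0,1]$ be an algebraic integer that is not sPV. Then $m$ has a root $\mu\notin\{\lambda,\overline\lambda\}\cup(0,1)$. The set $T=\{\lambda\}\cup S$ contains at most one nonreal root, and $\mu\notin T\cup\overline T$, so Lemma~\ref{lem:dense} shows that $\iota(J)$ is dense in $F_\lambda\times\mathbb R^S$. Given $z\in F_\lambda$ and $\varepsilon>0$, there is thus $\alpha\in J$ with $|\alpha-z|<\varepsilon$ and $|\alpha^{(\tau)}-\frac12|<\frac14$ for all $\tau\in S$. By \eqref{eq:J}, $\alpha\in Q_\lambda$. \qed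

\subsection*{Proof of Theorem~\ref{thm:tri}(c)}

Let $\lambda\notin[0,1]$ be sPV. The roots of $m$ are $\lambda$, $\overline\lambda$ and the elements of $S$, and $d=r+s$ with $r=\dim_{\mathbb R}F_\lambda$ and $s=|S|$.

\medskip\noindent\emph{Separation.} For nonzero $\gamma\in\mathbb Z[\lambda]$, fact (F2) gives
\begin{equation}\label{eq:norm}
1\le|N(\gamma)|=|\gamma|^r\prod_{\tau\in S}|\gamma^{(\tau)}| ,
\end{equation}
where for nonreal $\lambda$ the two roots $\lambda,\overline\lambda$ contribute $|\gamma|^2$. Let $\alpha\ne\beta$ in $Q_\lambda$. By Lemma~\ref{lem:invariants}, $|(\alpha-\beta)^{(\tau)}|\le1$ for $\tau\in S$, so \eqref{eq:norm} gives $|\alpha-\beta|\ge1$, and the pair $0,1$ attains this bound. For distinct $\gamma,\gamma'\in Q_\lambda-Q_\lambda$ the conjugates $\gamma^{(\tau)},\gamma'^{(\tau)}$ lie in $[-1,1]$, so $|(\gamma-\gamma')^{(\tau)}|\le2$ for $\tau\in S$, and \eqref{eq:norm} gives $|\gamma-\gamma'|\ge2^{-s/r}$. Hence $Q_\lambda-Q_\lambda$ is uniformly discrete.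

\medskip\noindent\emph{Relative density.} Let $A=F_\lambda\times\mathbb R^S$ and $\iota(\alpha)=(\alpha,(\alpha^{(\tau)})_{\tau\in S})$. The real linear map $G\mapsto(G(\lambda),(G(\tau))_{\tau\in S})$ from real polynomials of degree less than $d$ to $A$ is injective, since a polynomial in its kernel vanishes at all $d$ roots of $m$. Both spaces have dimension $d$, so $\iota(1),\dots,\iota(\lambda^{d-1})$ is a basis of $A$. Multiplication by $\iota(\beta)$ with $\beta=\lambda(1-\lambda)$ is invertible on $A$, because all coordinates of $\iota(\beta)$ are nonzero. So $\iota(J)$ is the lattice generated by the basis $\iota(\beta\lambda^i)$, $0\le i<d$. Rounding coordinates in this basis gives $R>0$ such that every point of $A$ is within $R$, in each coordinate, of a point of $\iota(J)$.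

A lattice point found in this way has its conjugates in $[-R,R]$, which is not yet the window $(0,1)$. We move it into the window by one of finitely many translations. If $s\ge1$, Lemma~\ref{lem:dense} applies to $T=S$, which misses the root $\lambda$, and shows that the points $\ell^S:=(\ell^{(\tau)})_{\tau\in S}$, $\ell\in J$, are dense in $\mathbb R^S$. Hence the open sets $(0,1)^S-\ell^S$ cover $\mathbb R^S$, and finitely many of them, given by $\ell_1,\dots,\ell_t\in J$, cover the compact cube $[-R,R]^S$. If $s=0$, take $t=1$ and $\ell_1=0$. Given $z\in F_\lambda$, choose $\ell\in J$ with $\iota(\ell)$ within $R$ of $(z,0)$, so that $|\ell-z|\le R$ and $\ell^S\in[-R,R]^S$. Choose $j$ with $\ell^S+\ell_j^S\in(0,1)^S$. By \eqref{eq:J}, $\ell+\ell_j\in Q_\lambda$, and $|\ell+\ell_j-z|\le R+\max_i|\ell_i|$. So $Q_\lambda$ is relatively dense in $F_\lambda$, and therefore a Delone set. \qed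

\section{Parameters that are not algebraic integers}\label{sec:nonintegers}

Let $\lambda\notin[0,1]$ be a number that is not an algebraic integer, and let $K=I\cup\{\lambda\}$. No monic integer polynomial vanishes at $\lambda$, so the method of Section~\ref{sec:descr} is unavailable. Instead we control polynomials on $I$ and at $\lambda$ simultaneously, by applying Lemma~\ref{lem:round} on $K$. This requires a monic integer polynomial that is small on $K$. For $\lambda=\frac52$ one can take $q=x(x-1)(x-2)^2$: we have $q(\frac52)=\frac{15}{16}$, and $0<-q=w\,(2-x)^2<1$ on $(0,1)$ because $w\le\frac14$ and $(2-x)^2<4$. Here $(-q)^n\in\mathcal Q$, so $(-\frac{15}{16})^n\in Q_{5/2}$ for all $n\ge1$, and $Q_{5/2}$ accumulates at $0$.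

\begin{lemma}\label{lem:monic}
If $\lambda\notin[0,1]$ is not an algebraic integer, there is a monic $q\in\mathbb Z[x]$ of positive degree with $|q|<1$ on $K$ and $q(\lambda)\ne0$.
\end{lemma}

\begin{proof}
A monic \emph{real} polynomial that is small on $K$ is easy to find. Let $G=(x-\lambda)(x-\overline\lambda)(x(x-1))^N$. It is real and monic, $G(\lambda)=0$, and for large $N$ the number $\delta=\max_K|G|=\|G\|$ lies in $(0,1)$. Let $D=\deg G$ and $C=\sum_{i<D}\max_K|x^i|$, and fix $j_0\ge1$ with $C\delta^{j_0}/(1-\delta)<\frac18$.

We modify $G^k$ so that its coefficients become integers. As in Lemma~\ref{lem:round} we subtract multiples of the polynomials $x^iG^j$ with coefficients in $[0,1)$. Since $G$ is not integral, we choose these coefficients one at a time, from the top degree down, and we stop at $j=j_0$ to keep the error small. Let $k>j_0$ and start with $G^k$. For $\ell=kD-1,kD-2,\dots,j_0D$ in turn, write $\ell=jD+i$ with $0\le i<D$ and subtract $\gamma x^iG^j$, where $\gamma\in[0,1)$ is the fractional part of the current coefficient of $x^\ell$. As $x^iG^j$ is monic of degree $\ell$, this makes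 the coefficient of $x^\ell$ an integer and leaves the higher coefficients unchanged. The result $P_k$ is monic of degree $kD$, has integer coefficients in all degrees $\ge j_0D$, and satisfies
\[
|P_k|\le\delta^k+\sum_{j\ge j_0}C\delta^j<\delta^k+\tfrac18\quad\text{on }K .
\]

The coefficients in degrees below $j_0D$ remain. Their number does not depend on $k$, so they can be nearly canceled by taking a difference. Write $P_k=A_k+B_k$, where $A_k\in\mathbb Z[x]$ is monic of degree $kD$, and $B_k$ has degree less than $j_0D$ and coefficients in $[0,1)$. The coefficient vectors of the $B_k$ form a bounded sequence in $\mathbb R^{j_0D}$, which has a convergent subsequence. So there are $k<l$ with $\delta^k\le\frac18$ and $|B_k-B_l|<\frac18$ on $K$. Then $q=A_l-A_k\in\mathbb Z[x]$ is monic of degree $lD$, and on $K$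
\[
|q|\le|P_l|+|P_k|+|B_k-B_l|<\tfrac14+\tfrac14+\tfrac18<1 .
\]
Finally $q(\lambda)\ne0$, because $\lambda$ is not an algebraic integer.
\end{proof}

The last line of the proof is the only place where the hypothesis on $\lambda$ enters, and it cannot be dropped: for $\lambda=2$, an integer polynomial with $|q(2)|<1$ has $q(2)=0$. The lemma already shows that $Q_\lambda$ is not discrete. If $c\in\mathbb Z[x]$ and $\|c\|<1$, then $0<w(1+c)<\frac12$ on $(0,1)$, so Proposition~\ref{prop:Q} gives
\begin{equation}\label{eq:c}
c\in\mathbb Z[x],\ \|c\|<1\quad\Longrightarrow\quad w(\lambda)\bigl(1+c(\lambda)\bigr)\in Q_\lambda .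
\end{equation}
For $c=q^n$ these points converge to $w(\lambda)$ and differ from it. For density we show that the values $c(\lambda)$ in \eqref{eq:c} come close to every point of $F_\lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:tri}(b) when $\lambda$ is not an algebraic integer]
Let $q$ be as in Lemma~\ref{lem:monic}, and let $\theta<1$ and $C$ be the constants of Lemma~\ref{lem:round} for $q$ and $K$. Let $z\in F_\lambda$ and $0<\varepsilon\le\frac12$, and choose $M$ with $C\theta^M/(1-\theta)<\varepsilon$.

We first find a real polynomial $u$ with $\|u\|<\frac12$ and $q(\lambda)^Mu(\lambda)=z$. Since $q(\lambda)\in F_\lambda\setminus\{0\}$, there are real $a,b$ with $a+b\lambda=z\,q(\lambda)^{-M}$: for nonreal $\lambda$ the numbers $1,\lambda$ form a real basis of $\mathbb C$, and for real $\lambda$ we take $b=0$. The real polynomial $G_0=(x-\lambda)(x-\overline\lambda)$ has no zero in $I$, because $\lambda\notin I$, so $1/G_0$ is continuous on $I$. For $y\in\mathbb R[x]$ the polynomial $h=1-G_0y$ satisfies $h(\lambda)=1$ and $\|h\|\le\|G_0\|\,\|1/G_0-y\|$. By the Weierstrass theorem we can choose $y$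 so that $(|a|+|b|)\|h\|<\frac12$. Then $u=(a+bx)h$ has the two properties.

Take $v\in\mathbb Z[x]$ from Lemma~\ref{lem:round} and put $c=q^Mv\in\mathbb Z[x]$. Then $|c-q^Mu|<\varepsilon$ on $K$. On $I$ this gives $\|c\|<\|q^Mu\|+\varepsilon<\frac12+\frac12=1$, and at $\lambda$ it gives $|c(\lambda)-z|<\varepsilon$. So the values $c(\lambda)$ with $c\in\mathbb Z[x]$ and $\|c\|<1$ are dense in $F_\lambda$. The map $\zeta\mapsto w(\lambda)(1+\zeta)$ is a homeomorphism of $F_\lambda$, because $w(\lambda)\in F_\lambda\setminus\{0\}$. By \eqref{eq:c}, $Q_\lambda$ is dense in $F_\lambda$.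
\end{proof}

All parts of Theorem~\ref{thm:tri} are now proved, and with them Theorem~\ref{thm:main}: the set $\mathcal D$ is exactly the set of strong PV numbers.

\begin{thebibliography}{9}

\bibitem{openproblems}
\emph{Fixed-Parameter Extrapolation and Aperiodic Order: Open Problems},
\texttt{http://mathcs.clarku.edu/\textasciitilde{}fgreen/papers/sigactopen.pdf}.

\end{thebibliography}
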